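\title{Critical Bessel potentials and quasiconformal Jacobians}

\begin{abstract}
We show that for $n\ge 2$, $0<\alpha\le 1$ and every real-valued $u$ in the Bessel potential space $G_\alpha*L^{n/\alpha}(\mathbb{R}^n)$, the weight $e^{nu}$ is comparable to the Jacobian determinant of a quasiconformal self-map of $\mathbb{R}^n$. More generally, for $1<q<\infty$ every real-valued function in $G_\alpha*L^q(\mathbb{R}^n)$ has this property if and only if $\alpha q\ge n$. The proof solves the linear problem $Dv-uI\in L^\infty$ by duality and iterates the solution along a discrete flow, which stays under control because a critical Besov-type energy is invariant, up to a constant factor, under quasisymmetric maps. An example shows that finite energy cannot be replaced by vanishing mean oscillation.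
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $n\ge2$. We write $|\cdot|$ for the Euclidean norm of vectors, the operator norm of matrices and the Lebesgue measure of sets. A homeomorphism $f:\mathbb{R}^n\to\mathbb{R}^n$ is \emph{quasiconformal} if $f\in W^{1,n}_{\mathrm{loc}}(\mathbb{R}^n)$ and there is $K\ge1$ such that
\[
|Df(x)|^n\le K J_f(x)\quad\text{for a.e. }x,\qquad J_f=\det Df .
\]
If $\sigma_1\ge\dots\ge\sigma_n$ are the singular values of $Df(x)$, this inequality gives $\sigma_1^n\le K\sigma_1^{n-1}\sigma_n$, so all $\sigma_i$ are comparable to $J_f(x)^{1/n}$: the map stretches all directions at $x$ by comparable amounts. A nonnegative function $w$ on $\mathbb{R}^n$ is \emph{comparable to a quasiconformal Jacobian} if there are a quasiconformal map $f$ of $\mathbb{R}^n$ and a constant $C\ge1$ with $C^{-1}w\le J_f\le Cw$ a.e. A real-valued function $u$ is said to be comparable to a quasiconformal Jacobian when the weight $e^{nu}$ is. In that case $e^{u}$ is, up to a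 bounded factor, the rate at which $f$ stretches lengths. Equivalently, one looks for a homeomorphism $f\in W^{1,n}_{\mathrm{loc}}$ with
\[
Df=e^uM,\qquad M \text{ and } M^{-1}\text{ bounded},\qquad \det M>0 .
\]

Three observations show which hypotheses on $u$ are natural.
\begin{enumerate}
\item[(a)] Adding a bounded function to $u$ does not affect the property, and every bounded $u$ has it, with $f=\mathrm{id}$.
\item[(b)] The property is scale invariant: if $f$ works for $u$, then $x\mapsto f(\lambda x)/\lambda$ works for $u(\lambda\,\cdot)$.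
\item[(c)] Since $J_f\le|Df|^n$, it is necessary that $e^{nu}\in L^1_{\mathrm{loc}}$. This excludes a singularity $u=|x|^{-\gamma}$, $\gamma>0$. On the other hand, the map $f(x)=|x|^{a-1}x$, $a>0$, has singular values $a|x|^{a-1}$ and $|x|^{a-1}$, so $u=(a-1)\log|x|$ has the property for every $a>0$, which is exactly the range in which $e^{nu}$ is locally integrable.
\end{enumerate}
By (a) and (b) one should measure $u$ by a seminorm that vanishes on constants and is invariant under dilations. Two such seminorms are $\|\nabla u\|_{L^n(\mathbb{R}^n)}$ and the critical Besov seminorm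
\[
[u]_p=\Bigl(\iint_{\mathbb{R}^n\times\mathbb{R}^n}\frac{|u(x)-u(y)|^p}{|x-y|^{2n}}\,dx\,dy\Bigr)^{1/p},\qquad n<p<\infty .
\]
The restriction $p>n$ makes $[\,\cdot\,]_p$ interesting: for a nonconstant $C^1$ function the integrand behaves like $|x-y|^{p-2n}$ near part of the diagonal, which is not integrable when $p\le n$.

For $\alpha\in\mathbb{R}$ the Bessel kernel $G_\alpha$ is defined by $\hat G_\alpha(\xi)=(1+|\xi|^2)^{-\alpha/2}$, and for $1<q<\infty$ the Bessel potential space is $G_\alpha*L^q(\mathbb{R}^n)$; its elements have $\alpha$ derivatives in $L^q$. For $\alpha q>n$ they are bounded and for $\alpha q<n$ they can have power singularities (Section~\ref{sec:bessel}), so by (a) and (c) only the critical case $\alpha q=n$ is in doubt. In the plane, \cite[Theorem 1.1]{QJP} states that if $u$ is locally integrable on $\mathbb{R}^2$ and its distributional gradient lies in $L^2(\mathbb{R}^2)$, then $e^{2u}$ is comparable to a quasiconformal Jacobian. Since $G_1*L^2(\mathbb{R}^2)=W^{1,2}(\mathbb{R}^2)$,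 this covers the critical case $n=2$, $\alpha=1$. The authors of \cite{QJP} write:
\begin{quote}
``we do not know whether functions in $G_\alpha*L^{\frac{n}{\alpha}}(\mathbb{R}^n)$ are comparable to quasiconformal Jacobians in general if $0<\alpha\le1$.''
\end{quote}

There are reasons to expect either answer. The planar theorem suggests a positive one, and so do radial functions, for which the map can be written down (Section~\ref{sec:radial}). On the other side, critical potentials can be unbounded in every open set. The function $g=|x|^{-\alpha}(\log\frac1{|x|})^{-1}\mathbf{1}_{\{|x|<1/2\}}$ lies in $L^{n/\alpha}$, and since $G_\alpha(z)\ge c|z|^{\alpha-n}$ near $0$, Fatou's lemma gives $G_\alpha*g(x)\to\infty$ as $x\to0$; now sum the translates $2^{-k}g(\cdot-q_k)$ over a dense sequence $(q_k)$. Moreover the system $Df=e^uM$ is overdetermined, and integrability of $e^{nu}$ is far from sufficient: a weight may force a whole segment to collapse to a point, as in Theorem~\ref{thm:vmo} below. The answer is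 nevertheless positive.

\begin{theorem}\label{thm:bessel}
Let $n\ge2$, $\alpha\in\mathbb{R}$ and $1<q<\infty$. Every real-valued function in $G_\alpha*L^q(\mathbb{R}^n)$ is comparable to a quasiconformal Jacobian if and only if $\alpha q\ge n$. In particular, for every $0<\alpha\le1$ and every real-valued $u\in G_\alpha*L^{n/\alpha}(\mathbb{R}^n)$, the weight $e^{nu}$ is comparable to a quasiconformal Jacobian.
\end{theorem}

We deduce this from a theorem on the two seminorms above. Fix $p$ with $n<p<\infty$ and let $\|u\|_X$ denote either $[u]_p$ or $\|\nabla u\|_{L^n(\mathbb{R}^n)}$, with $\nabla u$ the distributional gradient; in the second case $p$ is only an auxiliary exponent. Define $\kappa_n\in(0,1)$ by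
\[
\Bigl(\frac{1+\kappa_n}{1-\kappa_n}\Bigr)^n=2 .
\]

\begin{theorem}\label{thm:energy}
There are $\varepsilon_1>0$ and $C>0$, depending only on $n$ and $p$, such that the following hold.
\begin{enumerate}
\item[(i)] If $w\in L^1_{\mathrm{loc}}(\mathbb{R}^n)$ is real-valued and $\|w\|_X\le\varepsilon_1$, there is a quasiconformal map $f:\mathbb{R}^n\to\mathbb{R}^n$ with $Df=e^wM$ and $|M-I|\le e^{C\|w\|_X}-1\le\kappa_n$ a.e. In particular $(1-\kappa_n)^ne^{nw}\le J_f\le(1+\kappa_n)^ne^{nw}$ a.e.
\item[(ii)] If $u\in L^1_{\mathrm{loc}}(\mathbb{R}^n)$ is real-valued and $\|u\|_X<\infty$, then $e^{nu}$ is comparable to a quasiconformal Jacobian.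
\end{enumerate}
\end{theorem}

For $n=2$ and $\|u\|_X=\|\nabla u\|_{L^2}$, part (ii) is the planar theorem quoted above. Finite energy is not necessary: the functions $(a-1)\log|x|$, $a\ne1$, in (c) have $\|\nabla u\|_{L^n}=\infty$.

Write $u_E=|E|^{-1}\int_Eu$. The norm $\|u\|_{BMO}$ is the supremum of the mean oscillations $|Q|^{-1}\int_Q|u-u_Q|$ over all cubes $Q$ with sides parallel to the axes, and $u\in BMO$ lies in $VMO$ if the supremum over cubes of side at most $\ell$ tends to $0$ with $\ell$. Both seminorms $\|\cdot\|_X$ dominate the $BMO$ norm (Section~\ref{sec:energyproof}), and one may ask whether small or vanishing mean oscillation suffices. It does not.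

\begin{theorem}\label{thm:vmo}
For every $\varepsilon>0$ the function $u(x)=-\varepsilon\log\bigl(1+\log^+\frac1{|x_1|}\bigr)$ lies in $VMO(\mathbb{R}^n)$ and has $BMO$ norm $O(\varepsilon)$, but $e^{nu}$ is not comparable to a quasiconformal Jacobian.
\end{theorem}

So the hypothesis of Theorem~\ref{thm:energy} cannot be relaxed to $VMO$. The same singularity at a point is harmless, since the gradient of $\log\log\frac1{|x|}$ is $n$-integrable near $0$; what matters is that it is spread over a hyperplane. Theorem~\ref{thm:vmo} is not used in the other proofs.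

Constants $C,c,C_0,C_1,\dots$ depend only on $n$ and $p$ unless said otherwise; $C$ and $c$ may change from line to line. We write $\omega_{n-1}$ for the area of the unit sphere in $\mathbb{R}^n$, and $\rho_\delta=\delta^{-d}\rho(\cdot/\delta)$ for a standard mollifier on $\mathbb{R}^d$, with $\rho\ge0$ smooth, supported in the unit ball and of integral $1$.

\section{The method in the radial case}\label{sec:radial}

To reach $Df\approx e^uI$ we build $f$ as a composition of $m$ maps close to the identity, each of which multiplies the derivative by about $1+u/m$. A map $\mathrm{id}+\frac1mv$ does this if $Dv\approx uI$. The equation $Dv=uI$ has no exact solution unless $u$ is constant: it forces $v_i$, and hence $u=\partial_iv_i$, to depend on $x_i$ alone, for every $i$. So we allow an error, and the \emph{linear problem} is to find $v$ with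
\[
Dv=uI+b,\qquad \|b\|_{L^\infty}\text{ bounded by the energy of }u\text{ and not by }\|u\|_{L^\infty}.
\]
For radial $u$ every step can be done by hand.

Let $u(x)=U(|x|)$ with $U$ bounded and Lipschitz on $[0,\infty)$, and put
\[
\varepsilon=\Bigl(\int_0^\infty|rU'(r)|^n\,\frac{dr}r\Bigr)^{1/n}=\omega_{n-1}^{-1/n}\|\nabla u\|_{L^n}.
\]
H\"older's inequality for the measure $dr/r$ gives, for $0<s<1$,
\begin{equation}\label{eq:radialosc}
|U(rs)-U(r)|\le\varepsilon\bigl(\log\tfrac1s\bigr)^{1-1/n}\le\varepsilon\bigl(1+\log\tfrac1s\bigr).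
\end{equation}
A radial map $f(x)=F(r)x/r$, $r=|x|$, has derivative $Df=F'(r)P+\frac{F(r)}r(I-P)$, where $P$ is the orthogonal projection onto $\mathbb{R}x$. Thus $Df=F'(r)\bigl(P+\theta(r)(I-P)\bigr)$, where $\theta=F/(rF')$ measures the distortion.

\emph{The linear problem.} Take $v(x)=\frac xr\int_0^rU$. Then $Dv=uI+a(r)(I-P)$ with $a(r)=\int_0^1(U(rs)-U(r))\,ds$, and \eqref{eq:radialosc} gives $|a|\le2\varepsilon$.

\emph{The flow.} Let $m\ge2\|U\|_\infty$ be a positive integer and $F_0(r)=r$. Given $F_k$, we transport $U$ to the image, $U_k=U\circ F_k^{-1}$, solve the linear problem for $U_k$ there, and compose: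
\[
F_{k+1}(r)=F_k(r)+\frac1m\int_0^{F_k(r)}U_k(\rho)\,d\rho .
\]
Differentiating, $F_{k+1}'=(1+U/m)F_k'$, so $F_m'=(1+U/m)^m\to e^U$ as $m\to\infty$. The main term is therefore as desired, and the question is whether the distortion $\theta_k=F_k/(rF_k')$ stays bounded. Let $a_k$ and $\varepsilon_k$ be the error and the energy for $U_k$. From $F_{k+1}=F_k\bigl(1+\frac1m(U+a_k\circ F_k)\bigr)$ we get
\begin{equation}\label{eq:radialstep}
\frac{\theta_{k+1}}{\theta_k}=1+\frac{a_k\circ F_k}{m+U},\qquad\Bigl|\frac{a_k\circ F_k}{m+U}\Bigr|\le\frac{4\varepsilon_k}m ,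
\end{equation}
and the substitution $\rho=F_k(r)$ gives
\begin{equation}\label{eq:radialinv}
\varepsilon_k^n=\int_0^\infty\Bigl|\frac{F_kU'}{F_k'}\Bigr|^n\frac{F_k'}{F_k}\,dr=\int_0^\infty|rU'|^n\,\theta_k^{\,n-1}\,\frac{dr}r .
\end{equation}
These two relations close up. Suppose $8\varepsilon\le\log2$. If $\theta_0,\dots,\theta_k\le2$, then $\varepsilon_0,\dots,\varepsilon_k\le2\varepsilon$ by \eqref{eq:radialinv}, and \eqref{eq:radialstep} gives $(1-8\varepsilon/m)^{k+1}\le\theta_{k+1}\le(1+8\varepsilon/m)^{k+1}\le e^{8\varepsilon}\le2$ for $k<m$. In the limit, $F(r)=\int_0^re^U$ and $Df=e^uM$ with $|M-I|\le e^{8\varepsilon}-1$, a bound that does not involve $\|U\|_\infty$. Note that \eqref{eq:radialinv} compares $U_k$ with the original $U$ through the whole map $F_k$. A comparison of $U_{k+1}$ with $U_k$ that lost a fixed factor at each step would be useless after $m$ steps.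

The general proof has the same shape, and each ingredient needs a substitute.
\begin{itemize}
\item \emph{Invariance of the energy}, in place of \eqref{eq:radialinv}. For $\|\nabla u\|_{L^n}$ this is a change of variables: if $h$ is bi-Lipschitz and $|Dh|^n\le KJ_h$, then $\int|\nabla(u\circ h)|^n\le K\int|\nabla u|^n(h)J_h=K\int|\nabla u|^n$. For $\alpha<1$ a function in $G_\alpha*L^{n/\alpha}$ is only assumed to have $\alpha$ derivatives, and we must work with $[u]_p$, which involves pairs of points at all distances. We therefore pass from the infinitesimal distortion bound to quasisymmetry (Section~\ref{sec:qs}) and introduce a dyadic energy $N(u)$ that is dominated by both seminorms and is quasisymmetrically invariant (Section~\ref{sec:dyadic}).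
\item \emph{The linear problem}. There is no formula for $v$. We obtain it from the Hahn--Banach theorem and an estimate for divergence-free $L^1$ vector fields (Section~\ref{sec:linear}).
\item \emph{The flow}. Since $v$ comes from Hahn--Banach, we know nothing about its dependence on $u$, so we keep the finite iteration and do not set up a differential equation (Section~\ref{sec:flow}).
\end{itemize}
Approximation and truncation give Theorem~\ref{thm:energy} (Section~\ref{sec:energyproof}), an embedding gives Theorem~\ref{thm:bessel} (Section~\ref{sec:bessel}), and Theorem~\ref{thm:vmo} is proved in Section~\ref{sec:vmo}.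

\section{From bounded distortion to quasisymmetry}\label{sec:qs}

We use the following standard facts.
\begin{enumerate}
\item[(L1)] A Lipschitz map $g$ on $\mathbb{R}^n$ is differentiable a.e., $Dg$ is its distributional derivative, and its Lipschitz constant is $\|Dg\|_{L^\infty}$.
\item[(L2)] A bi-Lipschitz homeomorphism $f$ of $\mathbb{R}^n$ and its inverse map null sets to null sets. Hence $D(g\circ f)=Dg(f)\,Df$ a.e.\ for Lipschitz $g$, the matrix $Df$ is invertible a.e.\ with $(Df)^{-1}=Df^{-1}(f)$, and $\|b\circ f\|_{L^\infty}=\|b\|_{L^\infty}$.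
\item[(L3)] For such $f$ and Borel $\varphi\ge0$, $\int\varphi(f)\,|J_f|=\int\varphi$.
\item[(L4)] If $M_j\to M$ weak-$*$ in $L^\infty$ and $|M_j-I|\le c_j$ a.e.\ with $c_j\to c$, then $|M-I|\le c$ a.e. (Pass to the limit in $\int\langle(M_j-I)\xi,\zeta\rangle\varphi\le c_j\int\varphi$ for unit vectors $\xi,\zeta$ in a countable dense set and $0\le\varphi\in L^1$.)
\end{enumerate}
If $|M-I|\le\kappa<1$, the singular values of $M$ lie in $[1-\kappa,1+\kappa]$, and $\det M>0$ because $I+t(M-I)$ is invertible for $0\le t\le1$. Hence $(1-\kappa)^n\le\det M\le(1+\kappa)^n$, and by the choice of $\kappa_n$,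
\begin{equation}\label{eq:distortion}
Df=sM,\quad s>0,\quad|M-I|\le\kappa_n\ \text{ a.e.}\qquad\Longrightarrow\qquad|Df|^n\le2J_f\ \text{ a.e.}
\end{equation}

Let $\eta$ be an increasing homeomorphism of $[0,\infty)$. A homeomorphism $h$ of $\mathbb{R}^n$ is \emph{$\eta$-quasisymmetric} if $|a-x|\le t|b-x|$ implies $|h(a)-h(x)|\le\eta(t)|h(b)-h(x)|$: ratios of distances from a common point are distorted in a controlled way at all scales. The inverse $h^{-1}$ is then $\eta'$-quasisymmetric with $\eta'(s)=1/\eta^{-1}(1/s)$, $\eta'(0)=0$. Indeed, let $|h(a)-h(x)|\le s|h(b)-h(x)|$ with $a\ne x$, and $t=|b-x|/|a-x|$. Then $0<|h(b)-h(x)|\le\eta(t)|h(a)-h(x)|\le\eta(t)s|h(b)-h(x)|$, so $t\ge\eta^{-1}(1/s)$.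

\begin{lemma}\label{lem:round}
Let $h$ be $\eta$-quasisymmetric, $B=B(x,r)$, $|e|=1$ and $\varrho=|h(x+re)-h(x)|$. Then
\[
B\bigl(h(x),\varrho/\eta(1)\bigr)\subset h(B)\subset\overline B\bigl(h(x),\eta(1)\varrho\bigr).
\]
In particular $\varrho$, $\operatorname{diam}h(B)$ and $|h(B)|^{1/n}$ are comparable, with constants depending only on $n$ and $\eta(1)$.
\end{lemma}

\begin{proof}
If $|z-x|<r$, then $|h(z)-h(x)|\le\eta(1)\varrho$. If $|z-x|\ge r$, then $\varrho\le\eta(1)|h(z)-h(x)|$, so every point of the smaller ball, being $h(z)$ for some $z$, lies in $h(B)$.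
\end{proof}

The next statement is a special case of the quasisymmetry of quasiconformal maps \cite{Vai,Hei}. We include a proof, so that Theorems~\ref{thm:bessel} and~\ref{thm:energy} do not depend on the general theory. The point is that $\eta_0$ does not depend on the bi-Lipschitz constant.

\begin{proposition}\label{prop:qs}
There is $\eta_0$, depending only on $n$, such that every bi-Lipschitz homeomorphism $f$ of $\mathbb{R}^n$ with $|Df|^n\le2J_f$ a.e.\ is $\eta_0$-quasisymmetric.
\end{proposition}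

\begin{proof}
\emph{Step 1. There is $H=H(n)\ge1$ such that $|a-x|\le\frac12|b-x|$ implies $|f(a)-f(x)|\le H|f(b)-f(x)|$.} Let $a\ne x$, $L=|f(a)-f(x)|$, $l=|f(b)-f(x)|>0$, and assume $L>l$. A thick spherical shell carries a function of small $n$-energy that goes from $1$ to $0$; we pull it back and show that its energy cannot be small. Let
\[
\varphi(y)=\min\Bigl\{1,\max\Bigl\{0,\frac{\log(L/|y-f(x)|)}{\log(L/l)}\Bigr\}\Bigr\}.
\]
It is Lipschitz, equals $1$ for $|y-f(x)|\le l$ and $0$ for $|y-f(x)|\ge L$, and $\int|\nabla\varphi|^n=\omega_{n-1}(\log\frac Ll)^{-n}\int_l^L\frac{dr}r=\omega_{n-1}(\log\frac Ll)^{1-n}$. For $\psi=\varphi\circ f$, (L2) and (L3) give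
\[
\int|\nabla\psi|^n\le\int|\nabla\varphi|^n(f)\,|Df|^n\le2\int|\nabla\varphi|^n(f)\,J_f=2\omega_{n-1}\bigl(\log\tfrac Ll\bigr)^{1-n}.
\]
Now $\psi=1$ on the preimage $E$ of the segment $[f(x),f(b)]$, a connected set containing $x$ and $b$, and $\psi=0$ on the preimage $F$ of the ray $\{f(x)+s(f(a)-f(x)):s\ge1\}$, an unbounded connected set containing $a$. For $\frac12|b-x|<s<|b-x|$ the sphere $S(x,s)$ therefore meets both $E$ and $F$. This sphere has dimension $n-1<n$, so Morrey's inequality applies on it with exponent $n$; scaled to radius $s$, it gives for a.e.\ such $s$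
\[
1\le\bigl(\operatorname{osc}_{S(x,s)}\psi\bigr)^n\le C\,s\int_{S(x,s)}|\nabla\psi|^n\,d\mathcal{H}^{n-1}.
\]
Dividing by $s$ and integrating in $s$ we get $\log2\le C\int|\nabla\psi|^n\le C(\log\frac Ll)^{1-n}$. Since $n\ge2$, this bounds $L/l$.

\emph{Step 2. Large ratios.} Let $l=|f(b)-f(x)|$. We claim that $|z-x|\le2^{k-1}|b-x|$ implies $|f(z)-f(x)|\le H(1+2H)^kl$ for $k\ge0$. The case $k=0$ is Step 1. Assume the claim for $k$, put $r=2^{k-1}|b-x|$, let $r<|z-x|\le2r$, and let $y=x+re$, $y'=x-re$ with $e=(z-x)/|z-x|$. Then $|z-y|\le r=\frac12|y'-y|$. Step 1 with center $y$ and the claim for $y,y'$ give $|f(z)-f(y)|\le H|f(y')-f(y)|\le2H\cdot H(1+2H)^kl$. Adding $|f(y)-f(x)|\le H(1+2H)^kl$ proves the claim for $k+1$.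

\emph{Step 3. Small ratios.} Let $0<|a-x|\le t|b-x|$ with $t\le\frac1{32}$, let $L,l$ be as in Step 1, and let $\nu\ge2$ be the largest integer with $4^{-\nu}\ge2t$. Put $b_j=x+4^{-j}(b-x)$ for $1\le j\le\nu$. Since $|a-x|\le\frac12|b_j-x|$ and $|b_j-x|\le\frac12|b-x|$, Step 1 gives $L\le H|f(b_j)-f(x)|$ and $|f(b_j)-f(x)|\le Hl$. For $i<j$ we have $|b_i-b_j|\ge3|b_j-x|$, so Step 1 with center $b_j$ gives $|f(x)-f(b_j)|\le H|f(b_i)-f(b_j)|$. Thus the $\nu$ points $f(b_j)$ lie in $\overline B(f(x),Hl)$ at mutual distances at least $L/H^2$. The open balls of radius $L/(2H^2)$ about them are disjoint and lie in a ball of radius $Hl+L/(2H^2)$, so $\nu\le(1+2H^3l/L)^n$, that is, $L/l\le2H^3/(\nu^{1/n}-1)$. This tends to $0$ as $t\to0$.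

\emph{Conclusion.} Let $\eta^*(t)$ be the supremum of $|f(a)-f(x)|/|f(b)-f(x)|$ over all admissible $f$ and all $a,b,x$ with $b\ne x$, $|a-x|\le t|b-x|$. It is nondecreasing, finite by Step 2, and tends to $0$ with $t$ by Step 3. The function $\eta_0(t)=t+\int_1^2\eta^*(ts)\,ds$, which equals $t+t^{-1}\int_t^{2t}\eta^*$ for $t>0$, is continuous, strictly increasing, unbounded, vanishes at $0$ and dominates $\eta^*$.
\end{proof}

\section{A dyadic energy and its invariance}\label{sec:dyadic}

A quasisymmetric map sends a cube to a set that is roughly a cube, of uncontrolled size. It is therefore natural to encode $u$ by a function on the set of dyadic cubes and to measure its variation by a sum in which all cubes have the same weight.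

Let $\mathcal{D}_j$, $j\in\mathbb{Z}$, be the set of half-open dyadic cubes of side $2^{-j}$, and $\mathcal{D}=\bigcup_j\mathcal{D}_j$. Let $R_j(x)$ be the cube of $\mathcal{D}_j$ containing $x$, and let $x_R$ and $\ell(R)$ be the center and side of $R$. Write $R\sim R'$ if $R$ and $R'$ have equal side and intersecting closures (possibly $R=R'$), or if one is the dyadic parent of the other. This symmetric relation makes $\mathcal{D}$ a graph in which every vertex has at most $3^n+2^n+1$ neighbors. Two elementary facts will be used: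
\begin{enumerate}
\item[(D1)] If $R\sim R'$, every point of $R\cup R'$ differs from $x_R$ by at most $\frac32\ell(R)$ in each coordinate, so $R\cup R'\subset B(x_R,2\sqrt n\,\ell(R))$.
\item[(D2)] If $|x-y|\le2^{-j}$, then $R_j(x)\sim R_j(y)$, since two points of half-open intervals of length $2^{-j}$ separated by a third such interval are more than $2^{-j}$ apart.
\end{enumerate}
For $V:\mathcal{D}\to\mathbb{R}$ put
\[
d_V(R)=\max_{R'\sim R}|V(R)-V(R')|,\qquad\mathcal{E}(V)=\Bigl(\sum_{R\in\mathcal{D}}d_V(R)^p\Bigr)^{1/p}.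
\]
We say that $V$ \emph{represents} the continuous function $u$ if $V(R_j(x))\to u(x)$ as $j\to\infty$ for every $x$, and we define
\[
N(u)=\inf\{\mathcal{E}(V):V\text{ represents }u\}.
\]
One may think of $R$ as the point $(x_R,\ell(R))$ of the upper half-space, of $V$ as an extension of $u$, and of $\mathcal{E}(V)$ as its energy. The obvious choice is $V(R)=u_R$. We allow all $V$ because the averages of $u\circ h$ are not averages of $u$ over cubes, whereas an arbitrary $V$ can be pulled back along a map of the graph.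

\begin{lemma}\label{lem:dominate}
If $u$ is bounded and Lipschitz, then $N(u)\le C_3\|u\|_X$.
\end{lemma}

\begin{proof}
Take $V(R)=u_R$, which represents $u$ by continuity.

\emph{The seminorm $[u]_p$.} Let $R\in\mathcal{D}_j$ and $R'\sim R$. Then $|R||R'|\ge2^{-n}2^{-2nj}$, so Jensen's inequality gives $|u_R-u_{R'}|^p\le2^n2^{2nj}\iint_{R\times R'}|u(x)-u(y)|^p$, and $|x-y|<4\sqrt n\,2^{-j}$ on $R\times R'$ by (D1). Given $(x,y)$ and $j$, the cube $R$ is determined by $x$, and $R'\in\mathcal{D}_{j-1}\cup\mathcal{D}_j\cup\mathcal{D}_{j+1}$ is determined by $y$ and its generation, so $(x,y)$ lies in at most three products $R\times R'$. Bounding the maximum in $d_V(R)^p$ by the sum over $R'\sim R$,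
\[
\mathcal{E}(V)^p\le3\cdot2^n\iint|u(x)-u(y)|^p\sum_{j:\ 2^j\le4\sqrt n/|x-y|}2^{2nj}\,dx\,dy\le C[u]_p^p ,
\]
because the geometric sum is at most $C|x-y|^{-2n}$.

\emph{The seminorm $\|\nabla u\|_{L^n}$.} Let $g=|\nabla u|$ with $0<\|g\|_n<\infty$; if $g=0$, then $u$ is constant and $\mathcal{E}(V)=0$. Let $x\in R\in\mathcal{D}_j$, $R'\sim R$ and $B=B(x,4\sqrt n\,2^{-j})$. By (D1), $B\supset R\cup R'$, and $|B|\le C|R|$, $|B|\le C|R'|$. The Poincar\'e inequality on $B$ gives
\[
|u_R-u_{R'}|\le|u_R-u_B|+|u_{R'}-u_B|\le\frac C{|B|}\int_B|u-u_B|\le C2^{-j}g_B .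
\]
We have $g_B\le\mathcal{M}g(x)$, the Hardy--Littlewood maximal function, and $g_B\le|B|^{-1/n}\|g\|_n\le C2^j\|g\|_n$ by H\"older's inequality. Averaging over $x\in R$ and summing over $R$,
\[
\mathcal{E}(V)^p\le C\int\sum_j2^{-j(p-n)}\min\bigl(\mathcal{M}g(x),2^j\|g\|_n\bigr)^p\,dx .
\]
Let $\lambda=\mathcal{M}g(x)/\|g\|_n$, which is positive and a.e.\ finite. The terms with $2^j\le\lambda$ equal $2^{jn}\|g\|_n^p$ and sum to at most $C\lambda^n\|g\|_n^p$. The terms with $2^j>\lambda$ equal $2^{-j(p-n)}(\mathcal{M}g)^p$ and, \emph{because $p>n$}, sum to at most $C\lambda^{n-p}(\mathcal{M}g)^p$. Both bounds equal $C\|g\|_n^{p-n}(\mathcal{M}g)^n$. As $n>1$, the maximal theorem gives $\int(\mathcal{M}g)^n\le C\|g\|_n^n$, and $\mathcal{E}(V)^p\le C\|g\|_n^p$.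
\end{proof}

\begin{proposition}\label{prop:invariance}
Let $h$ be an $\eta$-quasisymmetric homeomorphism of $\mathbb{R}^n$ and $u$ a continuous function. Then $N(u\circ h)\le C(n,p,\eta)\,N(u)$.
\end{proposition}

\begin{proof}
For $R\in\mathcal{D}$ let $\Phi(R)$ be the unique dyadic cube $Q$ with $h(x_R)\in Q$ and $\operatorname{diam}h(R)\le\ell(Q)<2\operatorname{diam}h(R)$. We show that $\Phi$ keeps neighbors at bounded distance and is boundedly many-to-one, and then pull back by $\Phi$.

\emph{(a) If $R\sim R'$, then $\Phi(R)$ and $\Phi(R')$ are at graph distance at most $m_1=m_1(n,\eta)$.} Let $b=x_R+\frac14\ell(R)e_1\in R$. For $a\in R\cup R'$, (D1) gives $|a-x_R|\le8\sqrt n\,|b-x_R|$, so $|h(a)-h(x_R)|\le\eta(8\sqrt n)\operatorname{diam}h(R)$. With $H_1=2\eta(8\sqrt n)$ and by symmetry,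
\[
\operatorname{diam}h(R\cup R')\le H_1\min\{\operatorname{diam}h(R),\operatorname{diam}h(R')\}.
\]
Let $Q=\Phi(R)$, $Q'=\Phi(R')$, and say $\ell(Q)\le\ell(Q')$. Then $\ell(Q')<2\operatorname{diam}h(R')\le2H_1\operatorname{diam}h(R)\le2H_1\ell(Q)$, so the ancestor $Q''$ of $Q$ with $\ell(Q'')=\ell(Q')$ is reached from $Q$ in at most $\log_2(2H_1)$ steps. Further $h(x_R)\in Q''$, $h(x_{R'})\in Q'$ and $|h(x_R)-h(x_{R'})|\le H_1\operatorname{diam}h(R')\le H_1\ell(Q')$. So the centers of $Q''$ and $Q'$ differ by at most $(H_1+1)\ell(Q')$ in each coordinate. One step between touching cubes can move the center by $\ell(Q')$ in any set of coordinates at once, so $Q''$ and $Q'$ are joined in at most $H_1+1$ steps.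

\emph{(b) Each $Q$ has at most $m_2=m_2(n,\eta)$ preimages.} Let $\Phi(R)=\Phi(R')=Q$. Choose $b'\in R'$ with $|h(b')-h(x_{R'})|\ge\frac14\operatorname{diam}h(R')>\frac18\ell(Q)$. For $a\in R$, since $h(x_R),h(x_{R'})\in Q$,
\[
|h(a)-h(x_{R'})|\le\operatorname{diam}h(R)+\sqrt n\,\ell(Q)\le(1+\sqrt n)\,\ell(Q)\le8(1+\sqrt n)\,|h(b')-h(x_{R'})| .
\]
As $h^{-1}$ is $\eta'$-quasisymmetric, $|a-x_{R'}|\le\eta'(8+8\sqrt n)\,|b'-x_{R'}|\le C'\ell(R')$ with $C'=C'(n,\eta)$. Hence $\ell(R)\le2C'\ell(R')$, and by symmetry $\ell(R')\le2C'\ell(R)$. For fixed $R'$, only boundedly many dyadic cubes of side at least $\ell(R')/(2C')$ are contained in $\overline B(x_{R'},C'\ell(R'))$.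

\emph{(c) The energy.} Let $V$ represent $u$ with $\mathcal{E}(V)<\infty$. Summing increments along the path in (a), $d_{V\circ\Phi}(R)^p\le m_1^p\sum_Qd_V(Q)^p$, where $Q$ runs over the cubes at graph distance at most $m_1$ from $\Phi(R)$. A given $Q$ is within distance $m_1$ of boundedly many cubes, each of which is $\Phi(R)$ for at most $m_2$ cubes $R$. So $\mathcal{E}(V\circ\Phi)\le C(n,p,\eta)\,\mathcal{E}(V)$.

\emph{(d) $V\circ\Phi$ represents $u\circ h$.} Fix $x$, let $R=R_j(x)$, and let $Q_j$ be the dyadic cube containing $h(x)$ with $\ell(Q_j)=\ell(\Phi(R))$. By continuity of $h$, $\ell(Q_j)\to0$, so $V(Q_j)\to u(h(x))$. Since $|h(x)-h(x_R)|\le\operatorname{diam}h(R)\le\ell(Q_j)$, (D2) gives $Q_j\sim\Phi(R)$, hence $|V(\Phi(R))-V(Q_j)|\le d_V(Q_j)$. As $\mathcal{E}(V)<\infty$, for each $\epsilon>0$ only finitely many cubes have $d_V>\epsilon$, and $Q_j$ is eventually smaller than all of them. So $d_V(Q_j)\to0$.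

Taking the infimum over $V$ completes the proof.
\end{proof}

\section{The linear problem}\label{sec:linear}

The $i$-th row of $Dv=uI+b$ reads $\nabla v_i=ue_i+b_i$. A bounded vector field is a gradient when it annihilates the divergence-free fields $\sigma\in L^1$. So we need a bounded $b_i$ with $\int b_i\cdot\sigma=-\int u\sigma_i$ for all such $\sigma$, and by duality this amounts to the inequality $|\int u\sigma_i|\le C_0N(u)\|\sigma\|_{L^1}$. For general $\sigma\in L^1$ the best constant would be $\|u\|_\infty$; the gain comes from $\operatorname{div}\sigma=0$. This estimate is after Bourgain--Brezis, and we prove it by Van Schaftingen's slicing method. On a hyperplane $\{x_1=t\}$ the normal component $\sigma_1$ can be integrated against a smooth function by the divergence theorem, at the cost of $\|\sigma\|_{L^1(\mathbb{R}^n)}$. To use this we need $u$ to be well approximated by smooth functions on the hyperplane, and finite energy provides it: an unbounded function of finite energy is still H\"older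 continuous on almost every slice.

\begin{lemma}\label{lem:slices}
Let $V$ represent the continuous function $u$, and let
\[
A(t)=\sup_{y\ne z\in\mathbb{R}^{n-1}}\frac{|u(t,y)-u(t,z)|}{|y-z|^{1/p}},\qquad t\in\mathbb{R}.
\]
Then $\int_{\mathbb{R}}A(t)^p\,dt\le C\,\mathcal{E}(V)^p$. The same holds for slices orthogonal to the other coordinate axes.
\end{lemma}

\begin{proof}
As a supremum of continuous functions of $t$, $A$ is lower semicontinuous, hence measurable. Let $D_j(t)$ be the supremum of $d_V(R)$ over the cubes $R\in\mathcal{D}_j$ that meet $\{x_1=t\}$, and let $S(t)=\sup_j2^{j/p}D_j(t)$. Given $y\ne z$, choose $k\in\mathbb{Z}$ with $2^{-k-1}<|y-z|\le2^{-k}$. By (D2), $R_k(t,y)\sim R_k(t,z)$. Since $V$ represents $u$ and consecutive cubes $R_j(t,y)$ are neighbors, $|u(t,y)-V(R_k(t,y))|\le\sum_{j\ge k}D_j(t)$, and the same holds for $z$. Therefore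
\[
|u(t,y)-u(t,z)|\le D_k(t)+2\sum_{j\ge k}D_j(t)\le3S(t)\sum_{j\ge k}2^{-j/p}\le C\,S(t)\,|y-z|^{1/p}.
\]
Let $I_R$ be the projection of $R$ to the $x_1$-axis, an interval of length $\ell(R)$. Bounding suprema by sums,
\[
A(t)^p\le C\,S(t)^p\le C\sum_{R\in\mathcal{D}}\ell(R)^{-1}d_V(R)^p\,\mathbf{1}_{I_R}(t),
\]
and integration in $t$ gives the claim. The graph $\mathcal{D}$ is symmetric under permutations of the coordinates.
\end{proof}

\begin{lemma}\label{lem:duality}
Let $u$ be bounded and Lipschitz with $N(u)<\infty$, and let $\sigma\in L^1(\mathbb{R}^n;\mathbb{R}^n)$ satisfy $\operatorname{div}\sigma=0$ in the sense of distributions. Then $\bigl|\int u\,\sigma_i\,dx\bigr|\le C_0N(u)\|\sigma\|_{L^1}$ for $i=1,\dots,n$.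
\end{lemma}

\begin{proof}
The fields $\sigma*\rho_\delta$ are smooth and divergence free, have no larger $L^1$ norm, and converge to $\sigma$ in $L^1$. Since $u$ is bounded, we may assume that $\sigma$ is smooth and $\sigma\not\equiv0$. Let $i=1$, let $V$ represent $u$ with $\mathcal{E}(V)<\infty$, and put $\mu(t)=\int_{\mathbb{R}^{n-1}}|\sigma(t,y)|\,dy$, so that $\int\mu\,dt=\|\sigma\|_1$. For a.e.\ $t$ both $\mu(t)$ and $A(t)$ are finite, and slices with $\mu(t)=0$ contribute nothing. Fix $t$ with $0<\mu(t)<\infty$ and $A(t)<\infty$.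

Let $\varphi_\delta=u(t,\cdot)*\rho_\delta$ on $\mathbb{R}^{n-1}$. Then $|\varphi_\delta-u(t,\cdot)|\le A(t)\delta^{1/p}$. Since $\int\nabla\rho_\delta=0$, we have $\nabla\varphi_\delta(y)=\int(u(t,z)-u(t,y))\nabla\rho_\delta(y-z)\,dz$, so $|\nabla\varphi_\delta|\le CA(t)\delta^{1/p-1}$. Extend $\varphi_\delta$ to $\mathbb{R}^n$ as a function of $x'=(x_2,\dots,x_n)$. Let $\chi\in C_c^\infty(\mathbb{R}^n)$ equal $1$ near $0$, and $\chi_\tau(x)=\chi(x/\tau)$. The divergence theorem for $\chi_\tau\varphi_\delta\sigma$ in $\{x_1>t\}$, whose outer normal is $-e_1$, gives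
\[
\int\chi_\tau(t,y)\varphi_\delta(y)\sigma_1(t,y)\,dy=-\int_{\{x_1>t\}}\sigma\cdot\bigl(\chi_\tau\nabla\varphi_\delta+\varphi_\delta\nabla\chi_\tau\bigr)\,dx .
\]
Here $\varphi_\delta$ is bounded, $|\nabla\chi_\tau|\le C/\tau$, $\sigma\in L^1$ and $\mu(t)<\infty$. Letting $\tau\to\infty$ we obtain $\bigl|\int\varphi_\delta\,\sigma_1(t,y)\,dy\bigr|\le CA(t)\delta^{1/p-1}\|\sigma\|_1$. Hence
\[
\Bigl|\int u(t,y)\sigma_1(t,y)\,dy\Bigr|\le CA(t)\bigl(\delta^{1/p}\mu(t)+\delta^{1/p-1}\|\sigma\|_1\bigr)=2CA(t)\,\mu(t)^{1-1/p}\|\sigma\|_1^{1/p}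
\]
for the choice $\delta=\|\sigma\|_1/\mu(t)$, which makes the two terms equal. Integrating in $t$ and using H\"older's inequality and Lemma~\ref{lem:slices},
\[
\Bigl|\int u\,\sigma_1\,dx\Bigr|\le C\|A\|_{L^p(\mathbb{R})}\Bigl(\int\mu\,dt\Bigr)^{1-1/p}\|\sigma\|_1^{1/p}\le C\,\mathcal{E}(V)\,\|\sigma\|_1 .
\]
Take the infimum over $V$.
\end{proof}

\begin{proposition}\label{prop:linear}
Let $u$ be bounded and Lipschitz with $N(u)<\infty$. There is a Lipschitz map $v:\mathbb{R}^n\to\mathbb{R}^n$ with $Dv=uI+b$ and $|b|\le C_1N(u)$ a.e.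
\end{proposition}

\begin{proof}
Fix $i$. On the subspace $Z=\{\sigma\in L^1(\mathbb{R}^n;\mathbb{R}^n):\operatorname{div}\sigma=0\}$ the functional $\sigma\mapsto-\int u\sigma_i$ has norm at most $C_0N(u)$. By the Hahn--Banach theorem and $(L^1)^*=L^\infty$ there is a field $b_i$ with $|b_i|\le C_0N(u)$ a.e.\ such that the bounded field $Y=ue_i+b_i$ satisfies $\int Y\cdot\sigma=0$ for all $\sigma\in Z$. The fields $\sigma=\partial_k\psi\,e_l-\partial_l\psi\,e_k$, $\psi\in C_c^\infty$, lie in $Z$, so $\partial_kY_l=\partial_lY_k$ in the sense of distributions. Then $Y^\delta=Y*\rho_\delta$ is smooth and curl free, and $v^\delta(x)=\int_0^1Y^\delta(sx)\cdot x\,ds$ satisfies $\nabla v^\delta=Y^\delta$ and $v^\delta(0)=0$. These functions are uniformly Lipschitz, so a subsequence converges locally uniformly to a Lipschitz function $v_i$, and $\nabla v_i=Y$ because $Y^\delta\to Y$ in $L^1_{\mathrm{loc}}$. Let $v=(v_1,\dots,v_n)$ and let $b$ have rows $b_i$. Then $|b|^2\le\sum_i|b_i|^2$, so $C_1=\sqrt n\,C_0$ works.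
\end{proof}

\section{The discrete flow}\label{sec:flow}

Let $\eta_0$ be as in Proposition~\ref{prop:qs} and $\eta_0'$ the corresponding function for inverses. Let $C_2\ge1$ be a constant for which Proposition~\ref{prop:invariance} holds with $\eta=\eta_0'$, and define $\varepsilon_0>0$ by $e^{2C_1C_2\varepsilon_0}-1=\kappa_n$. Boundedness of $u$ is used below to make each step a homeomorphism, but it does not enter the estimate for $M$.

\begin{proposition}\label{prop:flow}
Let $u$ be bounded and Lipschitz with $N(u)\le\varepsilon_0$, and let $\beta=C_1C_2N(u)$. There is a bi-Lipschitz homeomorphism $f$ of $\mathbb{R}^n$ with $f(0)=0$, $Df=e^uM$ and $|M-I|\le e^\beta-1\le\kappa_n$ a.e.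
\end{proposition}

\begin{proof}
Let $\Lambda=\|u\|_\infty$ and let $m>2(\Lambda+\beta)$ be an integer. Then $m/(m-\Lambda)\le2$, so
\begin{equation}\label{eq:budget}
\Bigl(1+\frac\beta{m-\Lambda}\Bigr)^k-1\le e^{\beta m/(m-\Lambda)}-1\le e^{2\beta}-1\le\kappa_n\qquad(0\le k\le m).
\end{equation}
We construct bi-Lipschitz homeomorphisms $f_0,\dots,f_m$ of $\mathbb{R}^n$ such that, with $u_k=u\circ f_k^{-1}$,
\begin{equation}\label{eq:induction}
Df_k=\bigl(1+\tfrac um\bigr)^kM_k,\qquad|M_k-I|\le\bigl(1+\tfrac\beta{m-\Lambda}\bigr)^k-1\ \text{ a.e.},\qquad N(u_k)\le C_2N(u).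
\end{equation}
The map $f_0=\mathrm{id}$ satisfies \eqref{eq:induction} with $M_0=I$, as $C_2\ge1$.

Let $k<m$ and let $f_k$ be given. The function $u_k$ is Lipschitz, bounded by $\Lambda$, and $N(u_k)\le C_2N(u)$. Proposition~\ref{prop:linear} gives a Lipschitz map $v_k$ with $Dv_k=u_kI+b_k$ and $|b_k|\le\beta$. Put
\[
g_k=\mathrm{id}+\tfrac1mv_k,\qquad f_{k+1}=g_k\circ f_k .
\]
By (L1), $v_k/m$ has Lipschitz constant at most $(\Lambda+\beta)/m<\frac12$. Hence $\frac12|x-y|\le|g_k(x)-g_k(y)|\le\frac32|x-y|$, and $g_k$ is onto because for each $y$ the contraction $x\mapsto y-v_k(x)/m$ has a fixed point. So $f_{k+1}$ is a bi-Lipschitz homeomorphism. By (L2) and $u_k\circ f_k=u$,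
\[
Df_{k+1}=\Bigl[\bigl(1+\tfrac um\bigr)I+\tfrac1mb_k(f_k)\Bigr]Df_k=\bigl(1+\tfrac um\bigr)^{k+1}M_{k+1},\qquad M_{k+1}=(I+Y_k)M_k,
\]
where $Y_k=b_k(f_k)/(m+u)$ and $|Y_k|\le\beta/(m-\Lambda)$ a.e. From $M_{k+1}-I=Y_k+(M_k-I)+Y_k(M_k-I)$ we get $1+|M_{k+1}-I|\le(1+|Y_k|)(1+|M_k-I|)$, which is the required bound for $M_{k+1}$. By \eqref{eq:budget}, $|M_{k+1}-I|\le\kappa_n$; this is where smallness of $N(u)$ is used. As $1+u/m>0$, \eqref{eq:distortion} gives $|Df_{k+1}|^n\le2J_{f_{k+1}}$, so $f_{k+1}^{-1}$ is $\eta_0'$-quasisymmetric by Proposition~\ref{prop:qs}. Proposition~\ref{prop:invariance}, applied to the original function $u$ and to $h=f_{k+1}^{-1}$, gives $N(u_{k+1})\le C_2N(u)$, with no accumulation of constants. This completes the construction.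

Now let $m\to\infty$. Put $f^{(m)}=f_m-f_m(0)$, so that $Df^{(m)}=s_mM^{(m)}$ with $s_m=(1+u/m)^m$ and $|M^{(m)}-I|\le c_m=(1+\frac\beta{m-\Lambda})^m-1$, where $c_m\le\kappa_n$ and $c_m\to e^\beta-1$. Since $|\log(1+\tau)-\tau|\le\tau^2$ for $|\tau|\le\frac12$, we have $|\log s_m-u|\le\Lambda^2/m\le\Lambda$. Thus $s_m^{-1}\to e^{-u}$ uniformly and $e^{-2\Lambda}\le s_m\le e^{2\Lambda}$. By (L1) and (L2), $f^{(m)}$ and its inverse have Lipschitz constants at most $e^{2\Lambda}(1+\kappa_n)$ and $e^{2\Lambda}/(1-\kappa_n)$, and both fix $0$. By the Arzel\`a--Ascoli theorem, along a subsequence both converge locally uniformly, to Lipschitz maps $f$ and $g$ with $f\circ g=g\circ f=\mathrm{id}$. So $f$ is a bi-Lipschitz homeomorphism with $f(0)=0$. The derivatives $Df^{(m)}$ are uniformly bounded and converge to $Df$ in distributions, hence weak-$*$ in $L^\infty$. Therefore $M^{(m)}=s_m^{-1}Df^{(m)}\to M:=e^{-u}Df$ weak-$*$, and (L4) gives $|M-I|\le e^\beta-1$.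
\end{proof}

\section{Proof of Theorem~\ref{thm:energy}}\label{sec:energyproof}

For unbounded $w$ we apply Proposition~\ref{prop:flow} to bounded Lipschitz approximations. The bi-Lipschitz constants of the resulting maps degenerate, so compactness must come from quasisymmetry and from exponential integrability. We recall the John--Nirenberg inequality: there are $c_n,C_n>0$ such that $\|w\|_{BMO}\le c_n$ implies $|Q|^{-1}\int_Qe^{n|w-w_Q|}\le C_n$ for every cube $Q$. It applies because
\begin{equation}\label{eq:bmo}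
\|w\|_{BMO}\le C_4\|w\|_X .
\end{equation}
Indeed, on a cube $Q$ of side $\ell$ we have $|x-y|\le\sqrt n\,\ell$, so by Jensen's inequality
\[
\Bigl(\frac1{|Q|}\int_Q|w-w_Q|\Bigr)^p\le\frac1{\ell^{2n}}\iint_{Q\times Q}|w(x)-w(y)|^p\,dx\,dy\le n^n[w]_p^p,
\]
while the Poincar\'e and H\"older inequalities give $|Q|^{-1}\int_Q|w-w_Q|\le C\ell\,|Q|^{-1/n}\|\nabla w\|_n=C\|\nabla w\|_n$. Let $T_\lambda(s)=\max(-\lambda,\min(s,\lambda))$, and let $\varepsilon_1=\min(\varepsilon_0/C_3,\,c_n/C_4)$.

\begin{proof}[Proof of part (i)]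
\emph{Approximation.} Let $w_j=\rho_{1/j}*T_j(w)$, a bounded Lipschitz function. Since $T_j$ is $1$-Lipschitz, $\|T_j(w)\|_X\le\|w\|_X$; in the gradient case $\nabla T_j(w)=\mathbf{1}_{\{|w|<j\}}\nabla w$. Since $w_j$ is an average of translates of $T_j(w)$ and $\|\cdot\|_X$ is translation invariant, Minkowski's inequality gives $\|w_j\|_X\le\|w\|_X\le\varepsilon_1$. Also $w_j\to w$ in $L^1_{\mathrm{loc}}$, because $T_j(w)\to w$ and $\rho_{1/j}*w\to w$ in $L^1_{\mathrm{loc}}$ and convolution with $\rho_{1/j}$ does not increase local $L^1$ norms except for enlarging the domain by $1$. Pass to a subsequence with $w_j\to w$ a.e. By \eqref{eq:bmo} and John--Nirenberg, for every cube $Q$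
\begin{equation}\label{eq:expint}
\sup_j\int_Qe^{nw_j}\le C_n|Q|\sup_je^{n(w_j)_Q}<\infty,
\end{equation}
since $(w_j)_Q\to w_Q$.

By Lemma~\ref{lem:dominate}, $N(w_j)\le C_3\|w\|_X\le\varepsilon_0$. Proposition~\ref{prop:flow} gives bi-Lipschitz maps $f_j$ with $f_j(0)=0$, $Df_j=e^{w_j}M_j$ and $|M_j-I|\le\kappa:=e^{C\|w\|_X}-1$, where $C=C_1C_2C_3$. Since $C\|w\|_X\le C_1C_2\varepsilon_0$, we have $\kappa\le\kappa_n$. By \eqref{eq:distortion} and Proposition~\ref{prop:qs}, $f_j$ is $\eta_0$-quasisymmetric and $h_j=f_j^{-1}$ is $\eta_0'$-quasisymmetric.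

\emph{Normalization.} Quasisymmetry does not see the overall scale of $f_j$, which we fix through the volume of $f_j(B)$, $B=B(0,1)$. By (L3), $|f_j(B)|=\int_Be^{nw_j}\det M_j$, with $\det M_j$ between $(1-\kappa_n)^n$ and $(1+\kappa_n)^n$. The integrals $\int_Be^{nw_j}$ are bounded above by \eqref{eq:expint}, and bounded below by $|B|e^{n(w_j)_B}$ (Jensen), which converges to a positive number. By Lemma~\ref{lem:round}, $y_j=f_j(e_1)$ satisfies $c\le|y_j|\le c'$ with $0<c\le c'<\infty$ independent of $j$.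

\emph{The limit map.} Quasisymmetry of $f_j$ gives
\[
|f_j(x)|\le\eta_0(|x|)\,c',\qquad|f_j(a)-f_j(x)|\le\eta_0(|a-x|)\,|f_j(x+e_1)-f_j(x)| .
\]
The first bound shows that $(f_j)$ is locally bounded, and then the second that it is locally equicontinuous. Since $h_j(0)=0$, $h_j(y_j)=e_1$ and $|y_j|\ge c$,
\[
|h_j(y)|\le\eta_0'(|y|/c),\qquad|h_j(a)-h_j(y)|\le\eta_0'(|a-y|/c)\,|h_j(y+y_j)-h_j(y)| ,
\]
and since $|y_j|\le c'$ the same conclusions hold for $(h_j)$. Along a subsequence $f_j\to f$ and $h_j\to g$ locally uniformly. Passing to the limit in $f_j\circ h_j=h_j\circ f_j=\mathrm{id}$ gives $f\circ g=g\circ f=\mathrm{id}$, so $f$ is a homeomorphism of $\mathbb{R}^n$.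

\emph{The derivative.} By \eqref{eq:expint}, $(e^{w_j})$ is bounded in $L^n(Q)$ for each cube $Q$, hence uniformly integrable on $Q$ as $n>1$. With a.e.\ convergence, Vitali's theorem gives $e^{w_j}\to e^w$ in $L^1_{\mathrm{loc}}$, and Fatou's lemma gives $e^w\in L^n_{\mathrm{loc}}$. Along a further subsequence $M_j\to M$ weak-$*$ in $L^\infty$, and $|M-I|\le\kappa$ by (L4). Writing $e^{w_j}M_j-e^wM=(e^{w_j}-e^w)M_j+e^w(M_j-M)$, we see that $Df_j\to e^wM$ in distributions. So $Df=e^wM\in L^n_{\mathrm{loc}}$ and $f\in W^{1,n}_{\mathrm{loc}}$. By \eqref{eq:distortion}, $|Df|^n\le2J_f$, so $f$ is quasiconformal, and $J_f=e^{nw}\det M$ with $(1-\kappa_n)^n\le\det M\le(1+\kappa_n)^n$.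
\end{proof}

\begin{proof}[Proof of part (ii)]
Bounded parts of $u$ cost nothing, so we remove one that carries almost all the energy. Let $S_\lambda(s)=s-T_\lambda(s)$ and $w=S_\lambda(u)\in L^1_{\mathrm{loc}}$. The function $S_\lambda$ is $1$-Lipschitz, and $S_\lambda(s)=0$ once $\lambda\ge|s|$. So the integrand of $[w]_p^p$ is dominated by that of $[u]_p^p$ and tends to $0$ a.e.\ as $\lambda\to\infty$, and $[w]_p\to0$ by dominated convergence. In the gradient case, $\|\nabla w\|_n=\|\mathbf{1}_{\{|u|>\lambda\}}\nabla u\|_n\to0$ for the same reason. Fix $\lambda$ with $\|w\|_X\le\varepsilon_1$ and let $f$ be the map of part (i) for $w$. Since $|u-w|\le\lambda$, the weight $e^{nu}$ is within a factor $e^{n\lambda}$ of $e^{nw}$, hence comparable to $J_f$.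
\end{proof}

\section{Bessel potentials: proof of Theorem~\ref{thm:bessel}}\label{sec:bessel}

We use $\hat g(\xi)=\int e^{-ix\cdot\xi}g(x)\,dx$. For real $s$ and $g\in L^q$, $G_s*g$ is the tempered distribution with Fourier transform $(1+|\xi|^2)^{-s/2}\hat g$, so $G_s*(G_{s'}*g)=G_{s+s'}*g$ for all real $s,s'$. For $s>0$, inserting the heat kernel, whose transform is $e^{-t|\xi|^2}$, into $\Gamma(\frac s2)(1+|\xi|^2)^{-s/2}=\int_0^\infty e^{-t(1+|\xi|^2)}t^{s/2}\frac{dt}t$ gives
\begin{equation}\label{eq:kernel}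
G_s(x)=\frac1{\Gamma(s/2)}\int_0^\infty(4\pi t)^{-n/2}e^{-|x|^2/4t}e^{-t}t^{s/2}\,\frac{dt}t .
\end{equation}
Thus $G_s>0$, $\int G_s=1$, and $G_s*g$ is an ordinary convolution with $\|G_s*g\|_q\le\|g\|_q$. For $0<s<n$, with constants depending on $n$ and $s$,
\begin{equation}\label{eq:kernelbounds}
G_s(x)\le C|x|^{s-n},\qquad|\nabla G_s(x)|\le C|x|^{s-n-1},\qquad G_s(x)\ge c|x|^{s-n}\ \text{ for }|x|\le1 .
\end{equation}
For the upper bounds, drop $e^{-t}$ and substitute $t=|x|^2\tau$; the gradient brings a factor $|x|/2t$, and the $\tau$-integrals converge at infinity because $s<n$. For the lower bound, keep only $t\le|x|^2$, where $e^{-t}\ge e^{-1}$. Finally, $|x|^2/4t+t\ge|x|$ gives $e^{-|x|^2/4t-t}\le e^{-|x|/2}e^{-1/8t-t/2}$ for $|x|\ge1$, so $G_s(x)\le Ce^{-|x|/2}$ there.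

The link with Theorem~\ref{thm:energy} is the following embedding, which we prove by interpolating between $p=2$ and $p=\infty$ for fixed $s$.

\begin{lemma}\label{lem:embedding}
Let $0<s<1$ and $p=n/s$. If $h\in L^p(\mathbb{R}^n)$, then $[G_s*h]_p\le C(n,s)\|h\|_p$.
\end{lemma}

\begin{proof}
Note that $p>n\ge2$. Let $Th(x,y)=|y|^{-s}\bigl(G_s*h(x+y)-G_s*h(x)\bigr)$, a function on $\mathbb{R}^{2n}$ with the measure $d\mu=|y|^{-n}dx\,dy$. By Plancherel's theorem in $x$,
\[
\|Th\|_{L^2(\mu)}^2=(2\pi)^{-n}\int\frac{|\hat h(\xi)|^2}{(1+|\xi|^2)^s}\int\frac{|e^{iy\cdot\xi}-1|^2}{|y|^{n+2s}}\,dy\,d\xi .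
\]
The inner integral converges at $0$ because $s<1$ and at infinity because $s>0$, and by rotation and scaling it equals $c|\xi|^{2s}$. So $\|Th\|_{L^2(\mu)}\le C\|h\|_2$. Next we estimate $\int|G_s(z+y)-G_s(z)|\,dz$ with \eqref{eq:kernelbounds}. The part $|z|\le2|y|$ is at most $2\int_{|z|\le3|y|}C|z|^{s-n}\,dz\le C|y|^s$. For $|z|>2|y|$ the segment from $z$ to $z+y$ stays outside $B(0,|z|/2)$, so this part is at most $\int_{|z|>2|y|}C|y||z|^{s-n-1}\,dz\le C|y|^s$, again because $s<1$. Hence $\|Th\|_{L^\infty(\mu)}\le C\|h\|_\infty$. The Riesz--Thorin theorem gives $\|Th\|_{L^p(\mu)}\le C\|h\|_p$ for simple integrable $h$. For $h\in L^p$, take simple $h_k\to h$ in $L^p$ with $G_s*h_k\to G_s*h$ a.e.; then $Th_k\to Th$ a.e., and Fatou's lemma gives the same bound. Since $n+sp=2n$, we have $\|Th\|_{L^p(\mu)}=[G_s*h]_p$.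
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bessel}]
\emph{The case $\alpha q=n$.} Here $0<\alpha<n$, since $1<q<\infty$. Let $u=G_\alpha*g$ be real-valued, $g\in L^q$. Lemma~\ref{lem:embedding} needs an order below $1$, so we trade smoothness for integrability along the critical line. Choose $p>\max(n,q)$ and $s=n/p$; then $0<s<1$ and $s<n/q=\alpha$. Write $u=G_s*h$ with $h=G_{\alpha-s}*g$. The Hardy--Littlewood--Sobolev theorem states that convolution with $|x|^{\gamma-n}$ maps $L^q$ to $L^p$ if $0<\gamma<n$, $1<q<p<\infty$ and $\frac1p=\frac1q-\frac\gamma n$. With $\gamma=\alpha-s$ we have $\frac1q-\frac\gamma n=\frac sn=\frac1p$, so \eqref{eq:kernelbounds} gives $h\in L^p$. By Lemma~\ref{lem:embedding}, $[u]_p<\infty$, and $u\in L^q\subset L^1_{\mathrm{loc}}$. Theorem~\ref{thm:energy}(ii) shows that $e^{nu}$ is comparable to a quasiconformal Jacobian. For $0<\alpha\le1$ the exponent $q=n/\alpha$ lies in $[n,\infty)$, so this answers the question of Section~\ref{sec:intro}.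

\emph{The case $\alpha q>n$.} Choose $\gamma$ with $n/q<\gamma<\min(\alpha,n)$. Then $u=G_\alpha*g=G_\gamma*\tilde g$ with $\tilde g=G_{\alpha-\gamma}*g\in L^q$. The kernel $G_\gamma$ lies in $L^{q/(q-1)}$: it decays exponentially, near $0$ it is $O(|x|^{\gamma-n})$, and $(n-\gamma)\frac q{q-1}<n$ is equivalent to $\gamma q>n$. By H\"older's inequality $u$ is bounded, so $e^{nu}$ is comparable to $1=J_{\mathrm{id}}$.

\emph{The case $\alpha q<n$.} Choose $\gamma$ and $a$ with $\max(\alpha,0)<\gamma<a<n/q$. Then $g=|x|^{-a}\mathbf{1}_{B(0,1)}\in L^q$, and $u=G_\gamma*g=G_\alpha*(G_{\gamma-\alpha}*g)$ is a nonnegative function in $L^q$ that belongs to $G_\alpha*L^q$. Let $0<|x|<\frac12$. For $|z|<|x|/2$ we have $|x-z|<\frac32|x|<1$, and $0<\gamma<n$, so \eqref{eq:kernelbounds} gives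
\[
u(x)\ge c|x|^{-a}\int_{|z|<|x|/2}|z|^{\gamma-n}\,dz\ge c'|x|^{-(a-\gamma)} .
\]
Thus $e^{nu}$ exceeds every power of $1/|x|$ near $0$ and is not locally integrable, whereas $J_f\in L^1_{\mathrm{loc}}$ for $f\in W^{1,n}_{\mathrm{loc}}$. So $u$ is not comparable to a quasiconformal Jacobian.
\end{proof}

\section{Vanishing mean oscillation does not suffice}\label{sec:vmo}

In this section $f$ is an arbitrary quasiconformal map, so we use two standard facts \cite{Vai,Hei}: a quasiconformal homeomorphism $f$ of $\mathbb{R}^n$ with constant $K$ is $\eta$-quasisymmetric with $\eta$ depending only on $n$ and $K$, and $|f(E)|=\int_EJ_f$ for Borel sets $E$.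

\begin{proof}[Proof of Theorem~\ref{thm:vmo}]
\emph{Mean oscillation.} Let $\varphi(t)=\log(1+\log^+\frac1{|t|})$, so $u(x)=-\varepsilon\varphi(x_1)$. The mean oscillation of $\varphi(x_1)$ over a cube is that of $\varphi$ over an interval $I$ of the same length $\ell$, and it is at most $2\ell^{-1}\int_I|\varphi-c|$ for any constant $c$.

Let $\ell<\frac12$ and $\operatorname{dist}(I,0)\ge\ell$. On $I$ the function $\varphi$ is Lipschitz, with $|\varphi'(t)|=|t|^{-1}(1+\log\frac1{|t|})^{-1}$ for $|t|<1$ and $\varphi'(t)=0$ for $|t|>1$. For $t\in I$ with $|t|\le\sqrt\ell$ we have $\ell/|t|\le1$, so $\ell|\varphi'(t)|\le(1+\frac12\log\frac1\ell)^{-1}$; for $|t|>\sqrt\ell$ we have $\ell|\varphi'(t)|\le\sqrt\ell$. So the oscillation of $\varphi$ on $I$ is at most $\max\{(1+\frac12\log\frac1\ell)^{-1},\sqrt\ell\}\le1$.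

Let $\ell<\frac12$ and $\operatorname{dist}(I,0)<\ell$. Then $I\subset[-2\ell,2\ell]$. With $L=\log\frac1{2\ell}>0$ and $t=\pm2\ell s$,
\[
\frac1\ell\int_I|\varphi-\varphi(2\ell)|\le4\int_0^1\log\Bigl(1+\frac{\log(1/s)}{1+L}\Bigr)ds\le\frac4{1+L}\int_0^1\log\frac1s\,ds=\frac4{1+L}.
\]

Both bounds tend to $0$ with $\ell$. For $\ell\ge\frac12$ we have $\ell^{-1}\int_I|\varphi|\le2\int_{-1}^1\log\frac1{|t|}\,dt=4$. Hence $u\in VMO$ and $\|u\|_{BMO}\le8\varepsilon$.

\emph{Collapse of a segment.} Suppose that $J_f\le Ce^{nu}$ a.e.\ with $f$ quasiconformal. Let $k\ge2$, $z_i=\frac ike_2$ for $0\le i\le k$, and $B_i=B(z_i,\frac2k)$ for $0\le i<k$. On $B_i$ we have $|x_1|<\frac2k\le1$, so $e^{nu}\le(1+\log\frac k2)^{-n\varepsilon}$ a.e. Since $z_i,z_{i+1}\in B_i$, Lemma~\ref{lem:round} gives, with $C$ independent of $i$ and $k$,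
\[
|f(z_{i+1})-f(z_i)|\le\operatorname{diam}f(B_i)\le C\Bigl(\int_{B_i}J_f\Bigr)^{1/n}\le\frac Ck\bigl(1+\log\tfrac k2\bigr)^{-\varepsilon}.
\]
Summing over $i$, $|f(e_2)-f(0)|\le C(1+\log\frac k2)^{-\varepsilon}\to0$ as $k\to\infty$. So $f(e_2)=f(0)$, contradicting injectivity.
\end{proof}

\begin{remark}
It is instructive to see which step of the proof of Theorem~\ref{thm:energy} fails for $BMO$. For $V(R)=u_R$, (D1) gives $\sup_Rd_V(R)\le C\|u\|_{BMO}$, so the $BMO$ norm controls the analog of $\mathcal{E}(V)$ with $p=\infty$, where the H\"older exponent $1/p$ of Lemma~\ref{lem:slices} degenerates to $0$. The linear problem then has no solution with a uniform bound. Let $u(x)=\psi(x_1)$ be continuous and let $v$ be Lipschitz with $|Dv-uI|\le\beta$ a.e., so that $|\partial_1v_2|\le\beta$ and $|\partial_2v_2-\psi(x_1)|\le\beta$. Integrate $\nabla v_2$ around a rectangle $[t,t']\times[0,L]$ parallel to the $(x_1,x_2)$-plane; by Fubini's theorem the bounds may be used on almost every translate, and continuity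 of $\psi$ passes the result to the rectangle itself. This gives $L|\psi(t)-\psi(t')|\le2\beta L+2\beta|t-t'|$, and $L\to\infty$ yields $\operatorname{osc}\psi\le2\beta$. The truncations $T_j(u)$ of the function in Theorem~\ref{thm:vmo} are bounded and Lipschitz, have $BMO$ norm at most $16\varepsilon$ because $T_j$ is $1$-Lipschitz, and have oscillation $j$. So Proposition~\ref{prop:linear} is false with $\|u\|_{BMO}$ in place of $N(u)$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Hei} Heinonen, \emph{Lectures on Analysis on Metric Spaces}.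

\bibitem{QJP} \emph{The Quasiconformal Jacobian Problem}, \texttt{http://www.math.lsa.umich.edu/\textasciitilde{}mbonk/5heinonen0302.pdf}.

\bibitem{Vai} V\"ais\"al\"a, \emph{Lectures on $n$-dimensional quasiconformal mappings}.

\end{thebibliography}
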